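# A space of tagged cosets over the binary tree, and an undetermined convergence game

## The space $X_L$: dense tagged cosets over a binary tree

All spaces in these notes are Tychonoff, $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,3,\dots\}$. We begin with a family of spaces, one for each set $L\subseteq 2^\omega$. The space $X_L$ has a countable tree of "addresses" $t$. Over each address lie two classes of points, those with tag $0$ and those with tag $1$, and both classes are dense over $t$. Sequences whose addresses and tags run along a branch belonging to $L$ will have no convergent subsequence. All other sequences that matter will have one. The space is built in four stages.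

**Stage 1: the base $M$.** Let $T=2^{<\omega}$ be the set of finite $0$-$1$ sequences, let $|t|$ be the length of $t\in T$, and write $s\subseteq m$ for "$m$ extends $s$" (equality allowed). Put $M=T\cup 2^\omega$. Points of $T$ are isolated, and $f\in 2^\omega$ has the basic neighborhoods $\{m\in M: f{\restriction}k\subseteq m\}$ for $k\in\omega$.

To see what this space is, send $t\in T$ to the infinite sequence $t^\frown 222\cdots$ and leave $f\in 2^\omega$ alone. The image is the set of $z\in\{0,1,2\}^\omega$ that stay equal to $2$ after their first $2$. It is closed, because its complement is the union over $i$ of the open sets $\{z: z(i)=2,\ z(i+1)\ne 2\}$. The topologies agree. The sequences in the image that begin with $t^\frown 2$ consist of the image of $t$ alone, so $t$ is isolated. The sequences in the image that begin with $f{\restriction}k$ are exactly the images of those $m\in M$ with $f{\restriction}k\subseteq m$. So $M$ is compact, metrizable and zero-dimensional (it has a base of clopen sets), and every sequence in $M$ has a convergent subsequence. Also $T$ is dense in $M$, since $f{\restriction}k\to f$.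

Two consequences will be used constantly. Let $t_n\in T$ with $|t_n|\to\infty$.

* Every limit of a subsequence of $(t_n)$ lies in $2^\omega$. A limit $t\in T$ is isolated, so the subsequence would be eventually constant, contradicting $|t_n|\to\infty$.
* If $g\in 2^\omega$ and $t_n\subseteq g$ for all $n$ in an infinite set $N$, then $t_n\to g$ along $N$. For each $k$, all but finitely many $n\in N$ have $|t_n|\ge k$, and then $g{\restriction}k\subseteq t_n$.

For example, $t_n=0^n1$ ($n$ zeros followed by a one) converges to $000\cdots$, although no $t_n$ is an initial segment of its limit. Convergence to $f$ and lying on $f$ are different things, and this will matter.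

**Stage 2: parity functions.** Let $[\omega]^\omega$ be the set of infinite subsets of $\omega$. For $I\in[\omega]^\omega$ and $n\in\omega$ let $\varepsilon_I(n)\in\{0,1\}$ be the parity of $|I\cap\{0,\dots,n\}|$. Each new element of $I$ flips the parity, so as $n$ runs increasingly through $I$, the value $\varepsilon_I(n)$ runs through $1,0,1,0,\dots$. If $I=\{0,2,4,\dots\}$, then $\varepsilon_I(0),\varepsilon_I(1),\varepsilon_I(2),\dots$ is $1,1,0,0,1,1,0,0,\dots$, and along $I$ one reads $1,0,1,0,\dots$.

**Stage 3: the fiber and its cosets.** Fix $L\subseteq 2^\omega$ and put
$$J=L\times[\omega]^\omega\times\omega_1 .$$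
Regard $2^J$ as a group under coordinatewise addition mod $2$, with the product topology. For $y\in 2^J$ let $\operatorname{supp}y=\{j\in J: y(j)=1\}$, and let
$$\Sigma=\{y\in 2^J: \operatorname{supp}y\text{ is countable}\},$$
a subgroup of $2^J$. For $t\in T$ and $b\in\{0,1\}$ define $r_{t,b}\in 2^J$ by
$$r_{t,b}(g,I,\xi)=\begin{cases}\varepsilon_I(|t|)&\text{if } t^\frown b\subseteq g,\\ 0&\text{otherwise,}\end{cases}\tag{1}$$
and put $Q_{t,b}=r_{t,b}+\Sigma$ and $Q_t=Q_{t,0}\cup Q_{t,1}$.

As an example, take $t=\emptyset$ and $b=0$. Then $r_{\emptyset,0}(g,I,\xi)=1$ exactly when $g(0)=0$ and $0\in I$. An element of $Q_{\emptyset,0}$ agrees with this function at all but countably many coordinates.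

**Stage 4: the space.** Fix any set $Z$ with $\Sigma\subseteq Z\subseteq 2^J$, and let
$$X=X_L=D\cup(2^\omega\times Z)\subseteq M\times 2^J,\qquad D=\bigcup_{t\in T}X_t,\qquad X_t=\{t\}\times Q_t .\tag{2}$$

For $x=(t,y)\in D$ we write $t(x)=t$ for the address. The tag $b(x)$ is the least $b\in\{0,1\}$ with $y\in Q_{t,b}$. We put
$$e(x)=t(x)^\frown b(x),$$
the node of $T$ that $x$ points to, one level above its address.

If $L=\emptyset$, then $J=\emptyset$, the fiber $2^J$ is a single point, and $X_\emptyset$ is just $M$.

## The game $Ssp(X)$ and what $X_L$ decides about it

**Definition (the game).** Let $X$ be a topological space. The selectively sequentially pseudocompact game $Ssp(X)$ is an infinite two-player game of perfect information. At round $n\in\mathbb N$, Player A chooses a non-empty open set $U_n\subseteq X$, and Player B answers with a point $x_n\in U_n$. Player B wins the play $(U_1,x_1,U_2,x_2,\dots)$ if $(x_n)$ has a subsequence converging to some point of $X$. Otherwise Player A wins.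

**Definition (strategies).** A strategy for A assigns a non-empty open set, A's next move, to each finite (possibly empty) sequence $(x_1,\dots,x_n)$ of points of $X$. A strategy for B assigns a point of $U_n$ to each non-empty finite sequence $(U_1,\dots,U_n)$ of non-empty open sets. A strategy is winning if its owner wins every play in which they follow it. The game is determined if one of the players has a winning strategy.

Three easy cases give a feeling for the game. If every sequence in $X$ has a convergent subsequence, B wins however B plays; this covers all compact metrizable spaces, and in particular $X_\emptyset=M$. If $X$ is infinite and discrete, A names pairwise distinct points $d_1,d_2,\dots$ and plays $\{d_n\}$; then $x_n=d_n$, nothing converges, and A wins. The third case is $X=\beta\omega$, the Čech–Stone compactification of the discrete space $\omega$. Again A plays the singletons $\{n\}$. Given an infinite $N\subseteq\omega$, split it into two infinite pieces $N_0,N_1$. The indicator function of $N_0$ extends continuously to $\beta\omega$ and takes both values infinitely often along $N$, so the points of $N$, listed in order, do not converge. Hence A wins, and compactness alone does not save B. The functions $\varepsilon_I$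 of Stage 2 are of this kind: for each infinite set one function that oscillates along it.

In these cases somebody has a winning strategy. The problem, taken from "Two Open-Point Games Related To Selective (Sequential) Pseudocompactness, With Application To 1-Cl-Starcompactness Property Of Matveev", asks whether this is always so: is $Ssp(X)$ determined for every $X$? The spaces $X_L$ show that it is not.

**Definition (perfect set).** A perfect set is a non-empty closed subset of $2^\omega$ without isolated points. For example, $\{f: f(2n)=0\text{ for all }n\}$ is perfect.

**Definition ($\omega$-bounded).** A space is $\omega$-bounded if every countable subset has compact closure. Such a space is countably compact. A compact metrizable space is $\omega$-bounded, and so is the ordinal space $\omega_1$, where a countable set lies in a compact interval $[0,\alpha]$.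

We write $w(X)$ for the weight of $X$ (the least cardinality of a base) and $\mathfrak c=2^{\aleph_0}$.

**Theorem.** For each $L\subseteq 2^\omega$ there is a zero-dimensional Tychonoff space $X=X_L$ such that

1. Player A has a winning strategy in $Ssp(X_L)$ if and only if $L$ contains a perfect set;
2. Player B has a winning strategy in $Ssp(X_L)$ if and only if $L$ is countable.

So $Ssp(X_L)$ is undetermined if and only if $L$ is uncountable and contains no perfect set. One can choose $X_L$ to be $\omega$-bounded (in particular countably compact), or to satisfy $|X_L|,w(X_L)\le\mathfrak c$.

**Corollary.** In ZFC there is a Tychonoff space $X$ for which neither player has a winning strategy in $Ssp(X)$. The example is zero-dimensional, and it can be chosen $\omega$-bounded, or alternatively of cardinality and weight at most $\mathfrak c$.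

The theorem says that, within this family, $Ssp(X_L)$ is determined exactly when $L$ has the perfect set property: it is countable or it contains a perfect set. The choice of $Z$ in (2) affects only the last sentence of the theorem; the game arguments work for every $Z$ between $\Sigma$ and $2^J$.

## Why a tag is a dense coset and not a point

The plan behind $X_L$ is to make the game imitate walking up a tree: A names a node $t$, B chooses a bit $b$, and A is allowed to go on to any node above $t^\frown b$. A should win if the walk follows a branch in $L$. The simplest space one would write down for this has exactly two points over each $t$. Let us see why it fails.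

Let $J_0=L\times[\omega]^\omega$, let $\rho_{t,b}\in 2^{J_0}$ be given by $\rho_{t,b}(g,I)=\varepsilon_I(|t|)$ if $t^\frown b\subseteq g$ and $0$ otherwise, and let
$$Y=\{(t,\rho_{t,b}):t\in T,\ b\in\{0,1\}\}\cup(2^\omega\times 2^{J_0})\subseteq M\times 2^{J_0}.$$
Over $t$ there are at most two points. Since $\{t\}\times 2^{J_0}$ is open in $M\times 2^{J_0}$, the part of $Y$ over $t$ is a finite open Hausdorff subspace, so each of its points is isolated in $Y$. Suppose $f\in L$. Player A plays, for $n=0,1,2,\dots$, the singleton $\{(f{\restriction}n,\rho_{f\restriction n,f(n)})\}$, and B has no choice. Along any infinite set $N$ of these $n$, the coordinate $(f,N)$ of the chosen points is $\varepsilon_N(n)$, which alternates. So nothing converges. Player A wins as soon as $L\ne\emptyset$, even for $L=\{f\}$.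

The failure is exactly that A could choose the tag. The open set offered by A must leave both bits available to B, so both tag classes over $t$ must be dense over $t$. Then a tag class must be a large set, and three things have to be true of it:

* if A keeps offering the same address forever, B must not lose for that reason, so sequences inside one tag class should have convergent subsequences there;
* the two tag classes must still be distinguishable, at least over nodes $t$ that lie on some branch of $L$;
* the freedom that B gains by moving inside a tag class must not let B destroy the oscillation along branches in $L$.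

The coset $r_{t,b}+\Sigma$ does all three. It consists of the countable modifications of one function. The third coordinate $\xi<\omega_1$ in $J$ serves the last requirement: it provides $\omega_1$ copies of each coordinate $(g,I)$, and countably many countable modifications leave one copy untouched.

## Density, sequential compactness and disjointness of the cosets

We now check the elementary facts about $X=X_L$. The map $y\mapsto r+y$ is a homeomorphism of $2^J$ for each $r$, so statements about $\Sigma$ transfer to its translates.

**(a) Density.** $\Sigma$, and hence each translate $r+\Sigma$, is dense in $2^J$. A basic open set prescribes finitely many coordinates; the function with these values that is $0$ elsewhere lies in $\Sigma$.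

**(b) Sequential compactness of cosets.** Every sequence in $r+\Sigma$ has a subsequence converging to a point of $r+\Sigma$. By translation let $r=0$ and let $\sigma_n\in\Sigma$. The set $E=\bigcup_n\operatorname{supp}\sigma_n$ is countable, so $2^E$ is compact metrizable, and some subsequence of $(\sigma_n{\restriction}E)$ converges. Off $E$ all $\sigma_n$ vanish. Hence the subsequence converges in $2^J$ to a function with support contained in $E$.

**(c) The tag is well defined over branches of $L$.** If $t\subseteq g$ for some $g\in L$, then $Q_{t,0}\cap Q_{t,1}=\emptyset$, so $b(x)=b$ for all $x\in\{t\}\times Q_{t,b}$. Indeed $g$ extends exactly one of $t^\frown 0,t^\frown 1$, so by (1) the function $r_{t,0}+r_{t,1}$ has value $\varepsilon_I(|t|)$ at $(g,I,\xi)$. Choose $I$ with $\varepsilon_I(|t|)=1$, for instance $I=\{|t|,|t|+1,\dots\}$. The value is then $1$ at the uncountably many coordinates $(g,I,\xi)$, $\xi<\omega_1$. So $r_{t,0}+r_{t,1}\notin\Sigma$, which means that the two cosets are disjoint.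

If $t$ lies on no branch of $L$, both $r_{t,0}$ and $r_{t,1}$ are $0$, both cosets equal $\Sigma$, and every point over $t$ has tag $0$ by definition. Over such nodes the tag carries no information, and it will never be needed.

**(d) Topology of $X$.** $X$ is a subspace of the zero-dimensional compact Hausdorff space $M\times 2^J$, so it is zero-dimensional and Tychonoff. Each $X_t=X\cap(\{t\}\times 2^J)$ is open in $X$. The set $D$ is dense in $X$: if $V\times W$ is a non-empty basic open set of $M\times 2^J$, then $V$ contains some $t\in T$ and, by (a), $W$ contains a point of $Q_t$.

**(e) B can choose the tag.** If $U\subseteq X$ is open and non-empty, then $U\cap X_t\ne\emptyset$ for some $t$, and for every such $t$ both sets $U\cap(\{t\}\times Q_{t,b})$, $b=0,1$, are non-empty. The first claim is density of $D$. For the second, $U=X\cap G$ with $G$ open in $M\times 2^J$, and $G\cap(\{t\}\times 2^J)=\{t\}\times W$ with $W$ open and non-empty. By (a), $W$ meets $Q_{t,b}$.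

**(f) Size, for $Z=\Sigma$.** We have $|J|\le\mathfrak c$, and an element of $\Sigma$ is determined by a countable subset of $J$, so $|\Sigma|\le\mathfrak c^\omega=\mathfrak c$. Then $|D|\le\mathfrak c$ and $|2^\omega\times\Sigma|\le\mathfrak c$, so $|X|\le\mathfrak c$. The space $M\times 2^J$ has weight at most $\mathfrak c$, so $w(X)\le\mathfrak c$.

**(g) Compactness, for $Z=2^J$.** In this case $X$ is $\omega$-bounded. Let $C\subseteq X$ be countable and let $K$ be its closure in the compact space $M\times 2^J$. It suffices to show $K\subseteq X$, for then $K$ is the closure of $C$ in $X$ and is compact. First, $K\cap(2^\omega\times 2^J)\subseteq X$ because $Z=2^J$. Now let $t\in T$. Since $\{t\}\times 2^J$ is clopen, $K\cap(\{t\}\times 2^J)$ is the closure of $C\cap X_t$. Write $C\cap X_t=C_0\cup C_1$ with $C_b\subseteq\{t\}\times(r_{t,b}+\Sigma)$. Let $E_b$ be the union of the supports of the countably many elements $y-r_{t,b}$ with $(t,y)\in C_b$; it is countable. The set $\{t\}\times(r_{t,b}+\{y:\operatorname{supp}y\subseteq E_b\})$ is closed in $M\times 2^J$, contains $C_b$, and is contained in $\{t\}\times Q_{t,b}\subseteq X$. So the closure of $C_b$ lies in $X$ for $b=0,1$.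

## Non-convergence happens only along branches in $L$

The next lemma translates the winning condition into the language of the tree. Part (i) tells A how to win. Part (ii) says that there is no other way: if B loses with points of $D$, then the addresses accumulate only at branches in $L$, and the pointers $e(x_n)$ actually lie on these branches.

**Lemma 1.** Let $(x_n)$ be a sequence in $D$ and write $t_n=t(x_n)$.

(i) If $f\in L$, the $t_n$ are pairwise distinct, and $e(x_n)\subseteq f$ for all $n$, then no subsequence of $(x_n)$ converges in $M\times 2^J$.

(ii) Suppose no subsequence of $(x_n)$ converges to a point of $X$. Then $|t_n|\to\infty$. Moreover, whenever $t_n\to f$ along an infinite set $N$ of indices, $f\in L$ and $e(x_n)\subseteq f$ for all but finitely many $n\in N$.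

Throughout the proof write $b_n=b(x_n)$, so that $x_n=(t_n,y_n)$ with
$$y_n=r_{t_n,b_n}+\sigma_n,\qquad \sigma_n\in\Sigma.\tag{3}$$

**Proof of (i): find an untouched oscillating coordinate.** Let $N$ be an infinite set of indices; we show that $(x_n)_{n\in N}$ has a subsequence that does not converge, so it does not converge itself. The $t_n$ are distinct initial segments of $f$, so their lengths are distinct. After shrinking $N$ we may assume that $|t_n|$ strictly increases along $N$. Let $I=\{|t_n|:n\in N\}$. The set $\bigcup_n\operatorname{supp}\sigma_n$ is countable, so there is $\xi<\omega_1$ with $(f,I,\xi)$ outside it. For $n\in N$ we have $t_n{}^\frown b_n=e(x_n)\subseteq f$, so by (1) and (3)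
$$y_n(f,I,\xi)=r_{t_n,b_n}(f,I,\xi)=\varepsilon_I(|t_n|).$$
As $n$ runs through $N$, the length $|t_n|$ runs increasingly through $I$, so this value alternates $1,0,1,0,\dots$. Hence $(x_n)_{n\in N}$ does not converge.

**Proof of (ii), first claim: lengths tend to infinity.** If $|t_n|\not\to\infty$, then infinitely many $t_n$ have length below some fixed bound. There are only finitely many such nodes, so the pair $(t_n,b_n)$ has a constant value $(t,b)$ for infinitely many $n$. By (b), some subsequence of the corresponding $y_n$ converges to a point of $Q_{t,b}$, so a subsequence of $(x_n)$ converges in $\{t\}\times Q_{t,b}\subseteq X$, a contradiction.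

**Proof of (ii), second claim: build a limit if the pointers are off the branch.** Let $t_n\to f$ along $N$. Since $|t_n|\to\infty$, we have $f\in 2^\omega$. Suppose the conclusion fails. Then there is an infinite $N'\subseteq N$ such that either $f\notin L$ (take $N'=N$), or $e(x_n)\not\subseteq f$ for all $n\in N'$.

We first claim that for each $g\in L$, $e(x_n)\subseteq g$ holds for only finitely many $n\in N'$. Otherwise $t_n\subseteq g$ for infinitely many $n\in N'$, hence $t_n\to g$ along these $n$, and so $g=f$. Then $f=g\in L$, and $e(x_n)\subseteq f$ for some $n\in N'$. This contradicts both alternatives in the choice of $N'$.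

Let $E=\bigcup_{n\in N'}\operatorname{supp}\sigma_n$, a countable set. Since $2^E$ is compact metrizable, there is an infinite $N''\subseteq N'$ along which $y_n{\restriction}E$ converges. Now let $j=(g,I,\xi)\in J\setminus E$ and $n\in N'$. By (3), $y_n(j)=r_{t_n,b_n}(j)$, and this is $0$ unless $e(x_n)=t_n{}^\frown b_n\subseteq g$. By the claim, $y_n(j)=0$ for all but finitely many $n\in N'$. So along $N''$ every coordinate of $y_n$ converges, and the limit $y$ vanishes off $E$. Thus $y\in\Sigma\subseteq Z$, and $x_n\to(f,y)\in 2^\omega\times Z\subseteq X$ along $N''$, a contradiction. $\square$

Two test cases show how the lemma is used.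

If $L=2^\omega$, then A plays $X_\emptyset$ and afterwards always $X_{e(x_n)}$. The addresses strictly increase, their union $f$ lies in $L$, and $e(x_n)\subseteq f$ for all $n$. By Lemma 1(i), A wins.

If $L=\{f\}$, then B answers a move $U_n$ as follows: pick $t_n$ with $U_n\cap X_{t_n}\ne\emptyset$, and if $t_n\subseteq f$, use (e) to play a point in $\{t_n\}\times Q_{t_n,b}$ with $b=1-f(|t_n|)$. Then $e(x_n)\not\subseteq f$ for all $n$, where (c) guarantees that the tag really is $b$. If $B$ lost such a play, Lemma 1(ii) would apply. A subsequence of $(t_n)$ converges in $M$; its limit would have to be in $L$, hence be $f$, and $e(x_n)\subseteq f$ would hold for almost all $n$ in it, which never happens. So B wins.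

## Dodging a countable list of branches

With two branches in $L$, player B already meets a conflict: if $t^\frown 0\subseteq f_0$ and $t^\frown 1\subseteq f_1$, then over $t$ whichever bit B chooses points along one of the two. Player B cannot avoid every branch at every move. The way out is priority: B lists the branches and always avoids the first one on the list that passes through the current node. The next lemma says that this is enough, for finite or countably infinite lists. It will be used twice: with a list of all of $L$, and with a list depending on a strategy of A.

**Lemma 2.** Let $(x_n)$ be a sequence in $D$, $t_n=t(x_n)$, and let $(f_k)_{k<\mu}$, $\mu\le\omega$, be a finite or infinite, possibly empty, list of elements of $2^\omega$. Suppose that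

* every $f\in L$ which is the limit of a subsequence of $(t_n)$ is on the list; and
* for each $n$: if $t_n\subseteq f_k$ for some $k$, then $e(x_n)\not\subseteq f_k$ for the least such $k$.

Then some subsequence of $(x_n)$ converges to a point of $X$.

**Proof.** Suppose not, and let $F$ be the set of limits in $M$ of subsequences of $(t_n)$. Since $M$ is compact metrizable, $F\ne\emptyset$. By Lemma 1(ii), $|t_n|\to\infty$ and $F\subseteq L$. So every element of $F$ is on the list, by the first hypothesis. Let $k$ be least with $f_k\in F$, and let $t_n\to f_k$ along an infinite set $N$. By Lemma 1(ii),
$$t_n\subseteq e(x_n)\subseteq f_k\quad\text{for all but finitely many }n\in N.\tag{4}$$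
Let $j<k$. Then $f_j\notin F$, so $t_n\subseteq f_j$ for only finitely many $n$; if it held for infinitely many, then $t_n\to f_j$ along these $n$ because $|t_n|\to\infty$. There are finitely many $j<k$. Hence for all but finitely many $n\in N$ the least index $i$ with $t_n\subseteq f_i$ is $k$, and the second hypothesis gives $e(x_n)\not\subseteq f_k$. This contradicts (4). $\square$

The proof uses that only finitely many indices precede $k$. If we listed an uncountable $L$ in a transfinite sequence, the least $k$ with $f_k\in F$ would still exist. But there might be infinitely many $j<k$, each with finitely many $n$ such that $t_n\subseteq f_j$, and together these finite sets could cover $N$. The argument stops there, so for uncountable $L$ the list must be cut down to a countable one.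

## Player A and perfect subsets of $L$

**Part 1($\Leftarrow$): if $L$ contains a perfect set $P$, then A has a winning strategy.** The aim is to keep the addresses climbing inside the tree of $P$ whatever bits B chooses. Let $T_P=\{f{\restriction}n: f\in P,\ n\in\omega\}$. Call $t$ splitting if $t^\frown 0,t^\frown 1\in T_P$. Every node $s\in T_P$ is extended by a splitting node (possibly $s$ itself), since otherwise only one element of $P$ would extend $s$, and it would be isolated in $P$. For each node of $T_P$ fix one splitting node extending it.

Player A first plays $X_{t_1}$, where $t_1$ is the splitting node fixed for $\emptyset$. When B has chosen $x_n\in X_{t_n}$ with $t_n$ splitting, both $t_n{}^\frown 0$ and $t_n{}^\frown 1$ are in $T_P$, so $e(x_n)\in T_P$. Player A then plays $X_{t_{n+1}}$, where $t_{n+1}\supseteq e(x_n)$ is the splitting node fixed for $e(x_n)$. This move depends only on $x_n$. At positions not reached in this way, let A's strategy be arbitrary.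

In such a play $t_n\subsetneq e(x_n)\subseteq t_{n+1}$, so $t_1\subsetneq t_2\subsetneq\cdots$. Let $f=\bigcup_n t_n\in 2^\omega$. Each $t_n$ is an initial segment of some element of $P$, and $P$ is closed, so $f\in P\subseteq L$. Also $e(x_n)\subseteq t_{n+1}\subseteq f$ for all $n$. By Lemma 1(i) no subsequence of $(x_n)$ converges in $M\times 2^J$, hence none converges in $X$, and A wins.

**Part 1($\Rightarrow$): if $L$ contains no perfect set, then A has no winning strategy.** Player B cannot list $L$, which may be uncountable. But now a single strategy of A is given, and the idea is to consider only those branches at which this strategy can make the addresses accumulate. They form an analytic subset of $L$. An analytic set is a continuous image of a Borel set in a Polish space. For example, the projection to the second factor of a $G_\delta$ subset of $2^\omega\times 2^\omega$ is analytic. We use Suslin's perfect set theorem: an uncountable analytic subset of $2^\omega$ contains a perfect set (Kechris, *Classical Descriptive Set Theory*, Thm. 29.1 or Ex. 14.13).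

**Step 1: a binary tree of replies to the given strategy.** Let $\sigma$ be a strategy for A. We define nodes $t_s\in T$ for $s\in 2^{<\omega}$ and points $x_s\in D$ for $s\in 2^{<\omega}\setminus\{\emptyset\}$ by recursion. Given $s$ of length $n$, with $x_{s\restriction 1},\dots,x_{s\restriction n}$ already defined, let
$$U_s=\sigma(x_{s\restriction 1},\dots,x_{s\restriction n}).$$
By (e) pick $t_s$ with $U_s\cap X_{t_s}\ne\emptyset$, and then for both $i\in\{0,1\}$ pick $x_{s^\frown i}\in U_s\cap(\{t_s\}\times Q_{t_s,i})$. For each $h\in 2^\omega$ the replies $x_{h\restriction 1},x_{h\restriction 2},\dots$ of B give a play $\pi_h$ that follows $\sigma$, and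
$$t(x_{h\restriction(n+1)})=t_{h\restriction n}\qquad(n\in\omega).$$
We shall find one $h$ such that B wins $\pi_h$. Suppose, toward a contradiction, that A wins all plays $\pi_h$.

**Step 2: only countably many limit branches.** For $h\in 2^\omega$ let $F_h\subseteq 2^\omega$ be the set of points of $2^\omega$ that are limits of subsequences of $(t_{h\restriction n})_{n\in\omega}$. Since A wins $\pi_h$, Lemma 1(ii) gives $F_h\subseteq L$. We claim that
$$\{(h,f): f\in F_h\}=\bigcap_{k\in\omega}\ \bigcup_{n\ge k}\{(h,f): f{\restriction}k\subseteq t_{h\restriction n}\}.\tag{5}$$
If $f\in F_h$, then for each $k$ infinitely many $n$ satisfy $f{\restriction}k\subseteq t_{h\restriction n}$, so $(h,f)$ is in the right side. Conversely, let $(h,f)$ be in the right side. Let $n_0$ be an index $n\ge 0$ for $k=0$. Given $n_i$, put $k=n_i+i+1$ and let $n_{i+1}\ge k$ be an index with $f{\restriction}k\subseteq t_{h\restriction n_{i+1}}$. Then $n_0<n_1<\cdots$, the values of $k$ tend to infinity, and $t_{h\restriction n_i}\to f$. This proves (5).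

Each set $\{(h,f): f{\restriction}k\subseteq t_{h\restriction n}\}$ depends only on $h{\restriction}n$ and $f{\restriction}k$, so it is clopen. Hence (5) is a $G_\delta$ set in $2^\omega\times 2^\omega$, and its projection $C=\bigcup_h F_h$ is an analytic subset of $L$. If $C$ were uncountable, it would contain a perfect set, and so would $L$. Therefore $C$ is countable. List it as $(f_k)_{k<\mu}$ with $\mu\le\omega$.

**Step 3: the play that dodges this list.** Define $h\in 2^\omega$ by recursion; note that $t_{h\restriction n}$ is known once $h{\restriction}n$ is. If $t_{h\restriction n}\subseteq f_k$ for some $k$, take the least such $k$ and set $h(n)=1-f_k(|t_{h\restriction n}|)$. Otherwise set $h(n)=0$.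

We check the hypotheses of Lemma 2 for the sequence $(x_{h\restriction(n+1)})_{n\in\omega}$ and the list $(f_k)$. First, every $f\in L$ that is the limit of a subsequence of $(t_{h\restriction n})_n$ belongs to $F_h\subseteq C$, so it is on the list. Second, let $t_{h\restriction n}\subseteq f_k$ with $k$ least. Since $f_k\in C\subseteq L$, (c) applies to the node $t_{h\restriction n}$, and because $x_{h\restriction(n+1)}\in\{t_{h\restriction n}\}\times Q_{t_{h\restriction n},h(n)}$, its tag is $h(n)=1-f_k(|t_{h\restriction n}|)$. Hence $e(x_{h\restriction(n+1)})\not\subseteq f_k$.

By Lemma 2 a subsequence of $(x_{h\restriction(n+1)})_n$ converges to a point of $X$, so B wins $\pi_h$. This contradicts the assumption that A wins all plays $\pi_h$. Hence $\sigma$ is not winning, and since $\sigma$ was arbitrary, A has no winning strategy.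

## Player B and the countability of $L$

**Part 2($\Leftarrow$): if $L$ is countable, then B has a winning strategy.** Now B can dodge a list of all of $L$. List $L$ as $(f_k)_{k<\mu}$ with $\mu\le\omega$. Given $U_n$, B picks $t_n$ with $U_n\cap X_{t_n}\ne\emptyset$. If some $f_k$ extends $t_n$, B takes the least such $k$ and sets $b_n=1-f_k(|t_n|)$; otherwise B sets $b_n=0$. Then B plays some $x_n\in U_n\cap(\{t_n\}\times Q_{t_n,b_n})$, which is possible by (e).

The first hypothesis of Lemma 2 holds since all of $L$ is listed. For the second, if $t_n\subseteq f_k$ with $k$ least, then $b(x_n)=b_n$ by (c), because $f_k\in L$; so $e(x_n)=t_n{}^\frown b_n\not\subseteq f_k$. By Lemma 2, B wins.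

**Part 2($\Rightarrow$): if B has a winning strategy, then $L$ is countable.** Let $\tau$ be a winning strategy for B. For each $f\in L$, player A could try to climb along $f$, and $\tau$ must at some moment refuse to go on. We encode $f$ by the finite position at which the refusal becomes final, and show that $f$ can be read off from this position.

**Step 1: positions and goodness.** For a finite sequence $p=(s_1,\dots,s_n)$ of elements of $T$ let $x_i^p=\tau(X_{s_1},\dots,X_{s_i})\in X_{s_i}$ for $1\le i\le n$. Call $p$ legal if $s_{i+1}\supseteq e(x_i^p)$ for $1\le i<n$. Put $e(p)=e(x_n^p)$ if $n\ge 1$, and $e(\emptyset)=\emptyset$. For $f\in L$ say that $p$ is good for $f$ if $p$ is legal and $e(p)\subseteq f$. The empty sequence is good for every $f$. In a legal $p$ we have $e(x_i^p)\subseteq s_{i+1}\subsetneq e(x_{i+1}^p)$, so if $p$ is good for $f$, then $e(x_i^p)\subseteq e(p)\subseteq f$ for all $i\le n$.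

**Step 2: a good position that cannot be extended.** Let $f\in L$, and suppose every $p$ good for $f$ had a one-step extension $p^\frown s$ good for $f$. Starting from $\emptyset$ we would obtain an infinite sequence $s_1,s_2,\dots$ all of whose finite initial segments are good for $f$. Consider the play in which A plays $X_{s_1},X_{s_2},\dots$ and B follows $\tau$, with replies $x_1,x_2,\dots$. Here $s_1\subsetneq s_2\subsetneq\cdots$, because $s_n\subsetneq e(x_n)\subseteq s_{n+1}$, and $e(x_n)\subseteq f$ for all $n$. By Lemma 1(i) A wins this play, contradicting that $\tau$ is winning. So we can choose some $p_f$ good for $f$ such that no one-step extension of $p_f$ is good for $f$.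

**Step 3: the map $f\mapsto p_f$ is injective.** Let $p=p_f=(s_1,\dots,s_n)$ and let $m\ge|e(p)|$. Since $e(p)\subseteq f$, the node $s=f{\restriction}m$ extends $e(p)$, so $p^\frown s$ is legal (for $p=\emptyset$ there is nothing to check). It is not good for $f$, so with
$$x=\tau(X_{s_1},\dots,X_{s_n},X_s)$$
we have $e(x)=s^\frown b(x)\not\subseteq f$. As $s=f{\restriction}m\subseteq f$, this means
$$f(m)=1-b\bigl(\tau(X_{s_1},\dots,X_{s_n},X_{f\restriction m})\bigr)\qquad\text{for all }m\ge|e(p)|.\tag{6}$$
Moreover $f{\restriction}|e(p)|=e(p)$. So $p$ and $\tau$ determine $f{\restriction}|e(p)|$, and by (6) they determine $f(m)$ from $f{\restriction}m$ for every larger $m$. By induction $p$ determines $f$.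

There are only countably many finite sequences of elements of $T$, so $L$ is countable.

This proves both equivalences of the Theorem. They imply that $Ssp(X_L)$ is undetermined exactly when $L$ is uncountable and contains no perfect set. The remaining claims are (d), (f) for $Z=\Sigma$, and (g) for $Z=2^J$. $\square$

## Bernstein sets give an undetermined game

To obtain the Corollary we need an uncountable $L\subseteq 2^\omega$ without a perfect subset.

**Definition (Bernstein set).** A set $L\subseteq 2^\omega$ is a Bernstein set if both $L$ and $2^\omega\setminus L$ meet every perfect set.

Such sets exist in ZFC, by Bernstein's theorem (Kechris, *Classical Descriptive Set Theory*, Ex. 8.24). The standard argument is short. There are $\mathfrak c$ perfect sets, and each has cardinality $\mathfrak c$. Enumerate them as $(P_\alpha)_{\alpha<\mathfrak c}$, and by transfinite recursion choose two distinct points $a_\alpha,c_\alpha\in P_\alpha$ different from all $a_\beta,c_\beta$ with $\beta<\alpha$. This is possible because fewer than $\mathfrak c$ points have been used before stage $\alpha$. Then $L=\{a_\alpha:\alpha<\mathfrak c\}$ is a Bernstein set: $a_\alpha\in L\cap P_\alpha$ and $c_\alpha\in P_\alpha\setminus L$.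

**Proof of the Corollary.** Let $L$ be a Bernstein set. It contains no perfect set, since its complement meets every perfect set. It is also uncountable, because the complement of a countable set contains a perfect set. To see this, note that $2^\omega$ is homeomorphic to $2^\omega\times 2^\omega$, which is the union of the uncountably many pairwise disjoint perfect sets $\{u\}\times 2^\omega$. A countable set meets only countably many of these, so it misses one of them. A countable $L$ would therefore miss a perfect set, contrary to the definition.

By the Theorem, Player A has no winning strategy in $Ssp(X_L)$, because $L$ contains no perfect set, and Player B has none, because $L$ is uncountable. So $Ssp(X_L)$ is not determined, and the answer to the problem is negative in ZFC. With $Z=2^J$ the space $X_L$ is zero-dimensional and $\omega$-bounded, hence countably compact. With $Z=\Sigma$ it is zero-dimensional of cardinality and weight at most $\mathfrak c$. $\square$
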